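# Planar graphs all of whose dense spanning subgraphs have large treewidth

Take a planar graph that is well connected. We want to throw away edges, but no vertices, so that what remains is structurally simple and has lost only one unit of connectivity. "Simple" here means small treewidth. Is this always possible? We shall see planar graphs in which it fails, already when "connectivity" is weakened to a condition on degrees: every vertex may lose at most one edge. We begin with the case where nothing is lost at all, because there the lower bound is easy and the mechanism is visible.

## 1. Rows and columns in a grid that keeps all its edges

All graphs are finite and simple.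

**Definition (tree decomposition, treewidth).** A tree decomposition of a graph $H$ is a tree together with a set of vertices of $H$, called a bag, at each node, such that every vertex of $H$ lies in some bag, both ends of each edge lie together in some bag, and for each vertex the nodes whose bags contain it form a subtree. Its width is the largest bag size minus $1$. The treewidth $\mathrm{tw}(H)$ is the least width of a tree decomposition of $H$.

A tree with at least one edge has treewidth $1$, a cycle has treewidth $2$, and a subgraph of $H$ has treewidth at most $\mathrm{tw}(H)$, because the bags of $H$ serve for it (restricted to its vertices).

We need the Helly property of subtrees: finitely many subtrees of a tree that pairwise intersect have a common node. To see it, root the tree, call the node of a subtree closest to the root its top, and let $z$ be a deepest top, say of the subtree $A$. Any other subtree $B$ meets $A$ in a node $w$. Both $z$ and the top of $B$ are ancestors of $w$ (or equal to it), and the top of $B$ is not deeper than $z$. So the path in $B$ from $w$ up to its top passes through $z$. Hence $z$ lies in every subtree.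

**Lemma 1.** Let $H$ be a graph. Let $R_1,\dots,R_q$ be pairwise disjoint vertex sets and let $K_1,\dots,K_q$ be pairwise disjoint vertex sets. Suppose each of these $2q$ sets induces a connected subgraph of $H$, and $R_r\cap K_s\neq\emptyset$ for all $r,s$. Then $\mathrm{tw}(H)\ge q-1$.

*Proof.* Put $B_{rs}=R_r\cup K_s$. This set induces a connected subgraph, since $R_r$ and $K_s$ are connected and share a vertex. Any two of these sets intersect, because $R_r\cap K_{s'}$ is nonempty and is contained in both $B_{rs}$ and $B_{r's'}$.

Take any tree decomposition of $H$. For a connected set $B$, the nodes whose bags meet $B$ form a subtree: each vertex of $B$ contributes a subtree, and each edge inside $B$ makes the subtrees of its two ends share a node. The subtrees belonging to the sets $B_{rs}$ pairwise intersect, since any bag containing a common vertex of two of the sets lies in both subtrees. By the Helly property some bag $X$ meets every $B_{rs}$.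

If $|X|<q$, then $X$ misses some $R_r$, because the $q$ sets $R_r$ are disjoint, and likewise misses some $K_s$. So it misses $B_{rs}$, a contradiction. Hence $|X|\ge q$, and the width is at least $q-1$. ∎

Here is the easy case. Let $Z_{m,n}$ be the cylindrical grid with vertices $(i,j)$, $1\le i\le 2m$, $j\in\mathbb Z_n$, $n\ge 3$, whose edges are the ring edges $(i,j)(i,j+1)$ and the radial edges $(i,j)(i+1,j)$. It is planar: draw the rings as concentric cycles. The rings are disjoint and connected, the radial lines are disjoint and connected, and every ring meets every line. By Lemma 1, with $q=\min(2m,n)$,
$$\mathrm{tw}(Z_{m,n})\ \ge\ \min(2m,n)-1 .$$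
So the spanning subgraph that keeps everything has large treewidth. What changes if the spanning subgraph may lose edges? The sets $R_r$ and $K_s$ must stay connected after the loss. How robust are they?

## 2. Two conjectures on 3-edge-connected spanning subgraphs

**Definition (3-tree, partial 3-tree).** A 3-tree is a graph obtained from $K_3$ by repeatedly adding a new vertex adjacent to all three vertices of an existing triangle. A partial 3-tree is a subgraph of a 3-tree; equivalently, a graph of treewidth at most $3$.

**Definition (admitting a triangle).** Let $H$ be a subgraph of $G$ and $v_1,v_2,v_3$ vertices of $H$. We say that $H$ admits the triangle $(v_1,v_2,v_3)$ if the graph obtained from $H$ by adding those of the edges $v_1v_2,v_2v_3,v_3v_1$ not already present is still a partial 3-tree.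

For example, let $H$ be $K_5$ with one edge $uv$ removed. It is a 3-tree: start with the triangle on the other three vertices, then add $u$ and $v$. If $w,w'$ are two further vertices, $H$ admits $(u,w,w')$, which is already a triangle of $H$. It does not admit $(u,v,w)$: adding $uv$ gives $K_5$, whose five vertices form pairwise intersecting subtrees in any tree decomposition, so that some bag contains all five and the treewidth is $4$.

The question comes from "Series-Parallel Subgraphs of Planar Graphs" (http://webdocs.cs.ualberta.ca/~ehab/src/online/elmallah-networks-92.pdf). One level down, the answer is positive: every 3-connected (respectively 3-edge-connected) planar graph contains a 2-connected (respectively 2-edge-connected) spanning partial 2-tree, that is, a spanning series-parallel graph. The authors conjecture the following.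

**Conjecture 1.** Every 4-connected planar graph contains a 3-edge-connected spanning partial 3-tree.

**Conjecture 1′.** Every 4-connected planar graph $G$ with three vertices $v_1,v_2,v_3$ sharing a face $f$, $|V(f)|\ge 4$, contains a 3-edge-connected partial 3-tree that admits the triangle $(v_1,v_2,v_3)$.

Here $f$ is a face of some plane embedding of $G$, $V(f)$ is the set of vertices on $f$, and the partial 3-tree sought is a spanning subgraph.

Let us try Conjecture 1 on the smallest natural case, the octahedron: vertices $a,a',b,b',c,c'$, with all pairs adjacent except $aa',bb',cc'$. Besides the two triangles $abc$ and $a'b'c'$ it contains the hexagon $a\,b'\,c\,a'\,b\,c'$. Delete the perfect matching $ab',ca',bc'$. What remains is a prism: two triangles joined by the edges $ac',ba',cb'$. The bags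
$$\{a,b,c,c'\},\quad \{b,c,c',a'\},\quad \{c,c',a',b'\}$$
along a path form a tree decomposition of width $3$. The prism is also 3-edge-connected. If an edge cut splits both triangles, it has at least $2+2$ edges. If it splits exactly one, it has two edges there and at least one joining edge. If it splits neither, it has all three joining edges. So Conjecture 1 holds for the octahedron.

In general, both conjectures fail. A 3-edge-connected graph has minimum degree at least $3$, since the edges at a vertex form an edge cut. So the following statement is more than enough.

**Theorem A.** There is a 4-connected 4-regular planar graph $G$ on $300$ vertices such that every spanning subgraph of minimum degree at least $3$ has treewidth at least $4$. $G$ has a plane embedding with faces of at least $4$ vertices. For every such face $f$ and all $v_1,v_2,v_3\in V(f)$, the graph $G$ violates Conjecture 1′. $G$ also violates Conjecture 1.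

In a 4-regular graph, "minimum degree at least $3$" means exactly that each vertex loses at most one edge: the deleted edges form a matching.

## 3. A matching that cuts the cylindrical grid into prisms

The sensible first attempt is to use a grid, whose treewidth comes from long rows and columns, and to hope that losing one edge per vertex does only local damage. This hope fails, and it is worth seeing how badly.

In $Z_{m,n}$ delete all radial edges $(2i,j)(2i+1,j)$ with $1\le i<m$. Each vertex loses at most one edge, and rings $1$ and $2m$, whose vertices have degree $3$, lose nothing. So every vertex now has degree $3$. What remains is $m$ disjoint prisms, each consisting of two rings $x_0,\dots,x_{n-1}$ and $y_0,\dots,y_{n-1}$ joined by the rungs $x_jy_j$. For each prism the bags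
$$\{x_0,y_0,x_j,y_j,x_{j+1}\},\qquad \{x_0,y_0,y_j,x_{j+1},y_{j+1}\}\qquad (j=1,\dots,n-2),$$
arranged in a path in this order, form a tree decomposition of width at most $4$: the edges $x_jx_{j+1}$, $y_jy_{j+1}$ and the rungs lie in bags, the edges at $x_0$ and $y_0$ do because these two vertices are everywhere, and every other vertex occupies consecutive bags. So the treewidth has dropped from arbitrarily large to at most $4$.

Asking for 3-edge-connectivity does not save the grid. Put back the deleted edges with $j\in\{0,1,2\}$. Each prism is 3-edge-connected, by the same count as for the triangular prism: an edge cut that splits both rings has at least $2+2$ edges, one that splits exactly one ring has two ring edges and at least one rung, and one that splits neither has $n\ge3$ rungs. The prisms are joined in a chain by three edges at a time, so the whole graph is 3-edge-connected: an edge cut that splits a prism has at least $3$ edges in it, and one that splits none separates two consecutive prisms. To bound the treewidth, add to every bag of a prism its six vertices with $j\in\{0,1,2\}$, and between the paths of consecutive prisms insert a bag consisting of the six ends of the three joining edges. Since $x_0,y_0$ are among the six added vertices, bags have at most $3+6=9$ vertices. So $Z_{m,n}$ has a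 3-edge-connected spanning subgraph of treewidth at most $8$, for all $m,n$.

The cylindrical grid is not 4-connected, because of its vertices of degree $3$, so this does not bear directly on the conjectures. But it shows the exact point where the argument of Section 1 stops: the set of edges between two consecutive rings is an edge cut that is also a matching. All columns are cut at once, with only one edge lost at each vertex.

## 4. Triangles that a matching cannot cut

The remedy is to make cuts and matchings incompatible. An edge cut meets a triangle in $0$ or $2$ edges, and two edges of a triangle share a vertex. So if every edge of a graph lies in a triangle, no nonempty edge cut is a matching. We therefore want a 4-regular planar graph whose edges are partitioned into triangles, two at each vertex. Rows and columns will then be chains of triangles, consecutive ones sharing a vertex. Medial graphs of triangulations have this form.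

**Definition (triangulation).** A triangulation is a simple plane graph with at least $4$ vertices in which every face, including the outer one, is bounded by a 3-cycle.

In a triangulation every edge lies on exactly two faces, and two distinct faces share at most one edge: if they shared two edges, they would be bounded by the same 3-cycle, and the graph would be $K_3$. Also, two distinct edges lie on at most one common face, by the same fact.

**Definition (medial graph of a triangulation).** Let $T$ be a triangulation. Its medial graph has vertex set $E(T)$, and two edges of $T$ are adjacent if and only if they lie on a common face of $T$.

For a face $t$, let $\Delta_t$ be the triangle of the medial graph formed by the three edges of $t$. Since two edges lie on at most one common face, the edge set of the medial graph is the disjoint union of the triangles $\Delta_t$. Since each edge of $T$ lies on two faces, each vertex of the medial graph lies in exactly two of these triangles. So the medial graph is simple and 4-regular.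

To draw it in the plane, put the vertex $e$ at the midpoint of the edge $e$ and draw $\Delta_t$ inside $t$. The faces of this drawing are one triangle inside each $t$ and, for each vertex $x$ of $T$, a face whose boundary is a cycle through the $\deg_T(x)$ midpoints around $x$.

The smallest example is $T=K_4$. It has six edges, and two of them lie on a common face exactly when they share an end. So the medial graph is the octahedron, with the three pairs of opposite edges as non-adjacent pairs.

Two things remain to be arranged: the medial graph must be 4-connected, and it must contain many rows and columns. For the first, note a necessary condition. If $T$ has a 3-cycle that does not bound a face, then both of its sides contain edges of $T$. An edge on one side and an edge on the other lie on no common face, so the three edges of the 3-cycle form a separating set of the medial graph, which is then not 4-connected. We need a triangulation whose 3-cycles are all facial.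

## 5. A ring triangulation without separating 3-cycles

Let $h\ge 2$. The triangulation $T_h$ has vertices $(i,j)$ with $1\le i\le 2h$ and $j\in\mathbb Z_{2h}$, together with two poles $N,S$. Its edges are
$$(i,j)(i,j+1),\qquad (i,j)(i+1,j),\qquad (i,j)(i+1,j+1),\qquad N(1,j),\qquad S(2h,j),$$
the second and third for $i<2h$. Ring $i$ is the set of vertices $(i,\cdot)$, and line $j$ is the set of vertices $(\cdot,j)$. Draw the rings as concentric cycles, with $N$ inside ring $1$ and $S$ outside ring $2h$.

The cell $c(i,j)$, for $1\le i\le 2h-1$, is the quadrilateral between rings $i,i+1$ and lines $j,j+1$. It consists of the two faces
$$\{(i,j),(i,j+1),(i+1,j+1)\}\quad\text{and}\quad\{(i,j),(i+1,j),(i+1,j+1)\},$$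
which share the diagonal $(i,j)(i+1,j+1)$. The remaining faces are $\{N,(1,j),(1,j+1)\}$ and $\{S,(2h,j),(2h,j+1)\}$.

Let us count. There are $4h^2+2$ vertices. The edges number $4h^2$ along rings, $2h(2h-1)$ radially, $2h(2h-1)$ diagonally and $4h$ at the poles, which adds up to $12h^2$. The faces number $2\cdot 2h(2h-1)+4h=8h^2$. The degrees are $2h$ at the poles, $5$ on rings $1$ and $2h$, and $6$ elsewhere. All are at least $4$. For $h=2$ we get $18$ vertices, $48$ edges and $32$ faces.

**Lemma 2.** Every 3-cycle of $T_h$ bounds a face.

*Proof.* The poles are not adjacent, so a 3-cycle contains at most one of them. Each ring induces a cycle of length $2h\ge 4$.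

- If the 3-cycle contains $N$, its other two vertices are adjacent vertices of ring $1$, that is, $(1,j),(1,j+1)$ for some $j$, and this is a face. The same holds for $S$ and ring $2h$.
- If it contains no pole, then since adjacent vertices lie in equal or consecutive rings, it lies in one ring or in two consecutive rings. One ring is impossible, since a ring induces a cycle of length at least $4$.
- Suppose two vertices lie in ring $i$ and the third is $(i+1,b)$. The only neighbors of $(i+1,b)$ in ring $i$ are $(i,b-1)$ and $(i,b)$, so these are the two. The set $\{(i,b-1),(i,b),(i+1,b)\}$ is a face of the cell $c(i,b-1)$.
- Suppose one vertex is $(i,a)$ and two lie in ring $i+1$. The only neighbors of $(i,a)$ there are $(i+1,a)$ and $(i+1,a+1)$, and $\{(i,a),(i+1,a),(i+1,a+1)\}$ is a face of $c(i,a)$. ∎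

## 6. The medial graph $G_h$ is 4-connected

Let $G_h$ be the medial graph of $T_h$. By Section 4 it is a simple, planar, 4-regular graph with $12h^2$ vertices, and its drawing has for each vertex $x$ of $T_h$ a face with $\deg_{T_h}(x)\ge 4$ vertices.

**Lemma 3.** $G_h$ is 4-connected.

*Proof.* The plan is to translate a small separator of $G_h$ into a small edge cut of the dual of $T_h$, and then into a 3-cycle of $T_h$.

**Step 1: pass to the dual.** Let $C$ be the dual of $T_h$: its vertices are the faces of $T_h$, and each edge of $T_h$ becomes an edge joining the two faces it lies on. $C$ is connected, and it is simple because two faces share at most one edge. Two edges of $C$ have a common end exactly when the corresponding edges of $T_h$ lie on a common face. So $G_h$ is the line graph of $C$.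

Suppose that $Q\subseteq E(T_h)$, $|Q|\le 3$, and $G_h-Q$ is disconnected. The graph $G_h-Q$ is the line graph of $C-Q$, the graph $C$ with the edges in $Q$ deleted. Its components correspond to the components of $C-Q$ that contain an edge. Hence $C-Q$ has two components $X$ and $Y$ each containing an edge, and so each having at least $2$ vertices.

**Step 2: find a 3-cycle in $Q$.** Let $D$ be the set of edges of $T_h$ with exactly one of their two faces in $V(X)$. In $C$, this is the edge cut between $V(X)$ and the rest. Since $X$ is a component of $C-Q$, we have $D\subseteq Q$. Since $C$ is connected, $D\neq\emptyset$.

Go once around a vertex $x$ of $T_h$. The faces at $x$ form a cyclic sequence in which consecutive faces share an edge at $x$. One passes between faces in $V(X)$ and faces not in $V(X)$ an even number of times, and these passages happen exactly at the edges of $D$ at $x$. So every vertex is incident with an even number of edges of $D$. A nonempty graph with all degrees even contains a cycle. In a simple graph this has at least three edges, and $|D|\le 3$, so $D$ is the edge set of a 3-cycle.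

**Step 3: use that the 3-cycle is facial.** By Lemma 2, $D$ is the set of edges of a face $t$. So in $C$ the edge cut of $V(X)$ is the same as the edge cut of $\{t\}$. In a connected graph an edge cut determines its bipartition: two vertices are on the same side if and only if a path between them uses an even number of cut edges. Hence $V(X)=\{t\}$ or $V(C)\setminus V(X)=\{t\}$. But $|V(X)|\ge 2$ and $|V(C)\setminus V(X)|\ge|V(Y)|\ge 2$, a contradiction. Since $G_h$ has $12h^2\ge48$ vertices, it is 4-connected. ∎

## 7. Rows and columns of triangles

We now choose the chains of triangles. A row is a strip of cells between two consecutive rings, and a column is a strip of cells between two consecutive lines. Rows must be disjoint from each other, so we use every second strip.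

**Definition (patch).** Let $1\le q\le h$, $0\le\alpha\le 2h-2q$ and $\beta\in\mathbb Z_{2h}$. The $q$-patch at $(\alpha,\beta)$ consists of the cells $c(i,j)$ with $i\in\{\alpha+1,\dots,\alpha+2q-1\}$ and $j\in\{\beta+1,\dots,\beta+2q-1\}$. For $1\le r,s\le q$ let $W_r$ be the set of faces in the cells $c(\alpha+2r-1,j)$, $j=\beta+1,\dots,\beta+2q-1$, and let $W'_s$ be the set of faces in the cells $c(i,\beta+2s-1)$, $i=\alpha+1,\dots,\alpha+2q-1$.

For instance, the $1$-patch at $(\alpha,\beta)$ is the single cell $c(\alpha+1,\beta+1)$. In a $2$-patch, which is a $3\times 3$ block of cells, $W_1,W_2$ come from the first and third strips in one direction and $W'_1,W'_2$ from the first and third strips in the other.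

Three properties hold.

- (S1) Any two faces of $W_r$ are joined by a sequence of faces of $W_r$ in which consecutive faces share an edge, and the same holds for $W'_s$. Indeed, the two faces of a cell share its diagonal, $c(i,j)$ and $c(i,j+1)$ share the edge $(i,j+1)(i+1,j+1)$, and $c(i,j)$ and $c(i+1,j)$ share the edge $(i+1,j)(i+1,j+1)$.
- (S2) For $r\ne r'$ no vertex of $T_h$ lies both on a face of $W_r$ and on a face of $W_{r'}$, because the vertices of $W_r$ lie on rings $\alpha+2r-1$ and $\alpha+2r$. Likewise for $W'_s$ and $W'_{s'}$ with $s\ne s'$: the vertices of $W'_s$ lie on lines $\beta+2s-1$ and $\beta+2s$, and these $2q\le 2h$ lines are distinct.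
- (S3) $W_r\cap W'_s$ contains the two faces of the cell $c(\alpha+2r-1,\beta+2s-1)$.

**Proposition 4.** Let $H$ be a spanning subgraph of $G_h$, and suppose that for some $q$-patch every edge of $T_h$ on a face of the patch has degree at least $3$ in $H$. Then $\mathrm{tw}(H)\ge q-1$.

*Proof.* **Step 1: each triangle of the patch stays connected.** Let $t$ be a face in the patch. Any two edges of $\Delta_t$ share a vertex. If two edges of $\Delta_t$ were missing in $H$, this vertex would have degree at most $4-2=2$ in $H$, which is excluded. So at most one edge of $\Delta_t$ is missing, and $H[V(\Delta_t)]$ is connected.

**Step 2: each row and column stays connected.** Let $R_r$ be the set of all edges of $T_h$ on faces of $W_r$, and $K_s$ the set of all edges of $T_h$ on faces of $W'_s$. These are sets of vertices of $G_h$, and $R_r$ is the union of the sets $V(\Delta_t)$, $t\in W_r$. If two faces $t,t'$ share an edge $e$, then $V(\Delta_t)$ and $V(\Delta_{t'})$ share the vertex $e$ of $G_h$. So by Step 1 and (S1), $H[R_r]$ is connected, and in the same way $H[K_s]$ is connected.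

**Step 3: apply Lemma 1.** An edge in $R_r\cap R_{r'}$ would have its ends on faces of both $W_r$ and $W_{r'}$. By (S2), the $R_r$ are pairwise disjoint, and likewise the $K_s$. By (S3), $R_r\cap K_s$ contains the edges of a face, so it is nonempty. Lemma 1 gives $\mathrm{tw}(H)\ge q-1$. ∎

## 8. The counterexample on 300 vertices

*Proof of Theorem A.* Let $G=G_5$. It has $12\cdot 25=300$ vertices, is planar and 4-regular, and is 4-connected by Lemma 3. Let $H$ be a spanning subgraph of minimum degree at least $3$. Proposition 4 with $q=h=5$ and $\alpha=\beta=0$ gives $\mathrm{tw}(H)\ge 4$. So $H$ is not a partial 3-tree.

A 3-edge-connected spanning subgraph has minimum degree at least $3$. Hence $G$ has no 3-edge-connected spanning partial 3-tree at all, and Conjecture 1 fails for $G$.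

The drawing of Section 4 has faces with at least $4$ vertices, for example the face with $10$ vertices around $N$. Let $f$ be any face with $|V(f)|\ge 4$, and let $v_1,v_2,v_3\in V(f)$. If $H$ admits the triangle $(v_1,v_2,v_3)$, then $H$ is a subgraph of a partial 3-tree and so is itself one. The subgraph sought by Conjecture 1′ would thus be a 3-edge-connected spanning partial 3-tree of $G$, and there is none. Conjecture 1′ fails for $G$, for every choice of $f$ and $v_1,v_2,v_3$. ∎

## 9. The order of growth, and many vertices of low degree

The number $3$ played no role in the construction. Nor did we need the degree condition everywhere: Proposition 4 is a statement about one patch, and many disjoint patches fit into $T_h$.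

**Theorem B.** Let $h\ge 2$, $k\ge 0$ and $n=|V(G_h)|=12h^2$.

1. Every spanning subgraph of $G_h$ of minimum degree at least $3$, in particular every 3-edge-connected one, has treewidth at least $h-1=\sqrt{n/12}-1$.
2. Every spanning subgraph $H$ of $G_h$ with $\mathrm{tw}(H)\le k$ has at least $\lfloor h/(k+2)\rfloor^2$ vertices of degree at most $2$.

*Proof.* Part 1 is Proposition 4 with $q=h$, $\alpha=\beta=0$.

For part 2, let $q=k+2$. If $q>h$, the bound is $0$ and there is nothing to prove. Otherwise consider the $q$-patches at $(2qu,2qv)$ for $0\le u,v<\lfloor h/q\rfloor$. They are legitimate, since $2qu\le 2q(\lfloor h/q\rfloor-1)\le 2h-2q$. The patch with indices $u,v$ uses rings $2qu+1,\dots,2qu+2q$ and lines $2qv+1,\dots,2qv+2q$, and all these indices are at most $2q\lfloor h/q\rfloor\le 2h$. So distinct patches are vertex-disjoint in $T_h$, and hence have disjoint edge sets. If every edge of $T_h$ on a face of one of these patches had degree at least $3$ in $H$, Proposition 4 would give $\mathrm{tw}(H)\ge q-1=k+1$, a contradiction. So each of the $\lfloor h/q\rfloor^2$ patches contains an edge of $T_h$, that is, a vertex of $G_h$, of degree at most $2$ in $H$, and these vertices are distinct. ∎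

Consequently "partial 3-tree" in Conjectures 1 and 1′ cannot be replaced by "treewidth at most $w(n)$", $n$ being the number of vertices, for any $w(n)=o(\sqrt n)$: for large $h$ the bound in part 1 exceeds $w(12h^2)$, and $G_h$ has the faces that Conjecture 1′ needs. The order $\sqrt n$ is best possible, since all $n$-vertex planar graphs have treewidth $O(\sqrt n)$, a consequence of the Lipton–Tarjan separator theorem. For fixed $k$, the bound in part 2 is linear in $n$, which is also the best possible order, since there are only $n$ vertices.

By contrast, minimum degree $2$ can be had with treewidth $2$: every 4-connected planar graph has a Hamilton cycle (Tutte, 1956).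

## 10. A 5-connected planar graph with backed-up links

What about 5-connected planar graphs and spanning subgraphs of minimum degree at least $4$? $G_h$ is 4-regular, so it is no help. We want vertices of degree $5$, arranged again so that losing one edge at each of them does not cut a row.

We keep a triangle in each face, but now give each face its own three vertices. Neighboring triangles must then be joined by an edge, a link. Links alone are fragile: one link per vertex is a matching, and it can be deleted entirely, as in Section 3. So we give each link a backup: both of its ends are also joined to a common vertex. If the link is deleted, each of its ends has used up its one lost edge, so the detour survives.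

**Definition ($\Phi(T)$).** Let $T$ be a triangulation. The vertices of $\Phi(T)$ are the vertices of $T$, called hubs, and a vertex $a_{t,e}$ for each face $t$ and each edge $e$ of $t$. The edges of $\Phi(T)$ are the following.

- The triangle on $A_t=\{a_{t,e}:e\in t\}$, for each face $t$.
- The link $a_{t,e}a_{t',e}$, for each edge $e$ with faces $t,t'$.
- The edge $x\,a_{t,e}$, for each end $x$ of $e$.

The edges of $T$ are not kept. Hubs are pairwise non-adjacent, and each $a_{t,e}$ has degree $2+1+2=5$: two neighbors in $A_t$, its link neighbor, and the two ends of $e$. The graph is simple; links join different sets $A_t$, and each edge of $T$ gives one link.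

Place $a_{t,e}$ inside $t$ near the midpoint of $e$, and let the link cross $e$ (which is not drawn). This gives a plane drawing. Inside $t$, the triangle $A_t$ bounds a face. Near a corner $x=e\cap e'$ of $t$ there is a corner face $x\,a_{t,e}\,a_{t,e'}$. Around the place of an edge $e=xy$ there is the quadrilateral $x\,a_{t,e}\,y\,a_{t',e}$, which the link divides into two link faces $x\,a_{t,e}\,a_{t',e}$ and $y\,a_{t,e}\,a_{t',e}$. So $\Phi(T)$ is a triangulation. For $T=K_4$ it has $4+12=16$ vertices, four hubs of degree $6$ and twelve vertices of degree $5$. Thus it has $(24+60)/2=42=3\cdot 16-6$ edges, as Euler's formula demands.

To prove 5-connectivity we need two facts: short cycles are harmless, and separators in a triangulation contain separating cycles.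

**Lemma 5.** Let $T$ be a triangulation. Every cycle of length $3$ or $4$ in $\Phi(T)$ has a side containing no vertices.

*Proof.* Hubs are pairwise non-adjacent, so such a cycle contains at most two hubs, and at most one if its length is $3$. We go through the cases, using that the only hubs adjacent to $a_{t,e}$ are the ends of $e$.

- Two hubs $x,y$. The cycle is a 4-cycle with $x,y$ opposite. A common neighbor $a_{t,e}$ of $x$ and $y$ has $e=xy$, the unique edge of $T$ joining them. So there are exactly two common neighbors $a_{t,e},a_{t',e}$, and the cycle is $x\,a_{t,e}\,y\,a_{t',e}$. It bounds the union of the two link faces at $e$, which share the link.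
- One hub $x$, length $3$: the cycle is $x,a,b$. If $ab$ lies in some $A_t$, then $a=a_{t,e}$, $b=a_{t,e'}$ with $x=e\cap e'$, and the cycle bounds a corner face. If $ab$ is a link, the cycle bounds a link face.
- One hub $x$, length $4$: the cycle is $x,a,b,c$ in cyclic order, with $b=a_{t,f}$. The non-hub neighbors of $b$ are the two other vertices of $A_t$ and its link neighbor. Suppose first that $a,c\in A_t$. Then $\{a,b,c\}=A_t$, and since $a,c$ are adjacent to $x$ they belong to the two edges of $t$ at $x$. The cycle bounds the union of the corner face $xac$ and the face $A_t$, which share $ac$. Otherwise exactly one of $a,c$ is the link neighbor of $b$, say $c=a_{t',f}$, and $a=a_{t,e}$ with $e\ne f$. Adjacency to $x$ gives $x\in f$ and $x\in e$, so $b$ is adjacent to $x$ too. The cycle bounds the union of the corner face $xab$ and the link face $xbc$, which share $xb$.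
- No hub. Links form a matching. A cycle without links lies in one $A_t$, so it is the boundary of the face $A_t$. Now suppose the cycle uses $\ell\ge 1$ links. Between consecutive links it uses at least one edge of some $A_t$, because links form a matching, so its length is at least $2\ell$. We cannot have $\ell=1$: the rest of the cycle would be a path inside one $A_t$, but a link joins different sets $A_t$. We cannot have $\ell=2$: both links would join the same two sets $A_t,A_{t'}$, so $t,t'$ would share two edges. So $\ell\ge 3$ and the length is at least $6$. Hence a cycle of length $3$ or $4$ without hubs bounds a face $A_t$.

In each case one side of the cycle is a face, or two faces together with an edge between them, and contains no vertices. ∎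

**Lemma 6.** Let $\Gamma$ be a triangulation, $Q\subseteq V(\Gamma)$, and let $u,v\notin Q$ lie in different components of $\Gamma-Q$. Then $\Gamma[Q]$ contains a cycle that separates $u$ from $v$ in the plane.

*Proof.* We regard the drawing as one on the sphere.

**Step 1: $u$ and $v$ lie in different faces of the plane graph $\Gamma[Q]$.** Suppose they lie in the same face $F$. Remove from $F$ the finitely many vertices of $\Gamma$ in it. What remains, $F^*$, is open and still connected, and it is a union of open faces of $\Gamma$ and of open edges of $\Gamma$ that are not in $\Gamma[Q]$. Both faces of $\Gamma$ at an edge in $F^*$ lie in $F$, because $F$ is open and each face of $\Gamma$ lies in a single face of $\Gamma[Q]$.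

Call two faces of $\Gamma$ in $F$ linked if they share an edge of $\Gamma$ not in $\Gamma[Q]$, and consider the classes of the equivalence relation generated by this. For each class, the union of its faces and of the open edges on their boundaries that are not in $\Gamma[Q]$ is an open set. Different classes give disjoint sets, since the two faces at such an edge are in the same class. These sets cover the connected set $F^*$, so there is only one class.

Now choose a face of $\Gamma$ with $u$ on its boundary and one with $v$ on its boundary. Both lie in $F$, since $u,v\in F$ and $F$ is open. So there is a sequence of faces $f_0,\dots,f_m$ of $\Gamma$ with $u$ on $f_0$, $v$ on $f_m$, such that $f_{i}$ and $f_{i+1}$ share an edge not in $\Gamma[Q]$, that is, an edge with an end outside $Q$. The vertices of a face outside $Q$ are pairwise adjacent, so they lie in one component of $\Gamma-Q$. Because $f_i$ and $f_{i+1}$ have a common vertex outside $Q$, it is the same component for both. Hence $u$ and $v$ are in the same component of $\Gamma-Q$, a contradiction.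

**Step 2: find the cycle.** Let $P$ be a subgraph of $\Gamma[Q]$ with vertex set $Q$ and as few edges as possible such that $u$ and $v$ lie in different faces of $P$. A plane forest has only one face, so $P$ contains a cycle $C$. Let $e$ be an edge of $C$. The faces of $P$ on the two sides of $e$ lie on different sides of $C$. Deleting $e$ merges these two faces into one and leaves all other faces unchanged. By minimality $u$ and $v$ lie in the same face after the deletion, so the two merged faces are the face containing $u$ and the face containing $v$. These lie on different sides of $C$, so $C$ separates $u$ from $v$. ∎

**Lemma 7.** $\Phi(T)$ is 5-connected for every triangulation $T$.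

*Proof.* $T$ has at least $4$ vertices, hence at least $4$ faces, so $|V(\Phi(T))|\ge 4+12=16$. If a set $Q$ with $|Q|\le 4$ separated $\Phi(T)$, then Lemma 6, applied to the triangulation $\Phi(T)$, would give a cycle on vertices of $Q$ with vertices on both sides. Its length is $3$ or $4$, contradicting Lemma 5. ∎

## 11. Minimum degree 4 in $\Phi(T_h)$

**Theorem C.** Let $h\ge 2$, $k\ge 0$. The planar graph $\Phi(T_h)$ is 5-connected and has $28h^2+2$ vertices. Every spanning subgraph of minimum degree at least $4$, in particular every 4-edge-connected one, has treewidth at least $h-1$. Every spanning subgraph of treewidth at most $k$ has at least $\lfloor h/(k+2)\rfloor^2$ vertices of degree at most $3$.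

*Proof.* The graph is 5-connected by Lemma 7. The number of vertices is $(4h^2+2)+3\cdot 8h^2=28h^2+2$. A 4-edge-connected graph has minimum degree at least $4$. The heart of the proof is the following claim.

*Claim.* Let $H$ be a spanning subgraph of $\Phi(T_h)$ such that all $a_{t,e}$ with $t$ in some $q$-patch have degree at least $4$ in $H$. Then $\mathrm{tw}(H)\ge q-1$.

**Step 1: each triangle of the patch stays connected.** Each $a_{t,e}$ with $t$ in the patch has degree $5$ in $\Phi(T_h)$, so it has lost at most one edge. Two missing edges of the triangle on $A_t$ would share a vertex that lost two edges. So at most one is missing, and $H[A_t]$ is connected.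

**Step 2: neighboring triangles stay connected, perhaps through a hub.** For each edge $e$ of $T_h$ fix one of its ends and call it $x(e)$. Let two patch faces $t,t'$ share $e$. If the link $a_{t,e}a_{t',e}$ is present in $H$, then $A_t\cup A_{t'}$ is connected in $H$. If it is missing, then each of its two ends has already lost its one edge and keeps all others. So $a_{t,e}x(e)$ and $a_{t',e}x(e)$ are edges of $H$, and $A_t\cup A_{t'}\cup\{x(e)\}$ is connected in $H$.

**Step 3: define rows and columns.** For a set $W$ of patch faces, let $U(W)$ be the union of the sets $A_t$, $t\in W$, together with all $x(e)$ such that $e$ is shared by two faces of $W$ and its link is missing in $H$. Put $R_r=U(W_r)$ and $K_s=U(W'_s)$.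

By (S1) and Step 2, $R_r$ and $K_s$ are connected in $H$; every added hub $x(e)$ is adjacent in $H$ to a vertex of some $A_t$ in the union. For $r\ne r'$, the sets $W_r$ and $W_{r'}$ have no face in common, by (S2), so the sets $A_t$ that they contribute are disjoint. A hub in $R_r$ is a vertex of $T_h$ on a face of $W_r$, so by (S2) it is not in $R_{r'}$. So the $R_r$ are pairwise disjoint, and in the same way the $K_s$ are. By (S3) there is a face $t\in W_r\cap W'_s$, and $A_t\subseteq R_r\cap K_s$. Lemma 1 gives $\mathrm{tw}(H)\ge q-1$, which proves the claim.

**Step 4: conclude.** If $H$ has minimum degree at least $4$, the claim with $q=h$ and the patch at $(0,0)$ gives $\mathrm{tw}(H)\ge h-1$. Now let $\mathrm{tw}(H)\le k$ and $q=k+2$. If $q>h$ there is nothing to prove. Otherwise take the $\lfloor h/q\rfloor^2$ patches from the proof of Theorem B, which are vertex-disjoint in $T_h$ and so have no face in common. If in one of them all $a_{t,e}$ had degree at least $4$ in $H$, the claim would give $\mathrm{tw}(H)\ge k+1$. So each of these patches contains a face $t$ with some $a_{t,e}$ of degree at most $3$ in $H$, and these vertices are distinct. ∎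

## 12. Which levels of connectivity allow bounded treewidth

**Corollary D.** For $k\ge 1$ let $P(k)$ be the statement: there is a constant $w$ such that every $(k+1)$-connected planar graph has a $k$-edge-connected spanning subgraph of treewidth at most $w$. Then $P(1)$ and $P(2)$ are true (with $w=1,2$), $P(3)$ and $P(4)$ are false, and $P(k)$ is vacuous for $k\ge 5$. For $k=3,4$ it remains false if "$k$-edge-connected" is weakened to "minimum degree at least $k$".

*Proof.* For $k=1$ take a spanning tree. For $k=2$ use the result quoted in Section 2: a 3-connected planar graph is 3-edge-connected and so contains a 2-edge-connected spanning partial 2-tree, which has treewidth at most $2$.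

For $k=3$, given any $w$, take $h\ge w+2$ with $h\ge 2$. By Lemma 3, $G_h$ is 4-connected and planar, and by Theorem B every spanning subgraph of minimum degree at least $3$ has treewidth at least $h-1>w$. For $k=4$ use $\Phi(T_h)$ and Theorem C in the same way.

For $k\ge 5$, every simple planar graph has a vertex of degree at most $5$, so no planar graph is 6-connected, and there is nothing to satisfy. ∎

These notes do not address whether every 5-connected planar graph has a 3-edge-connected spanning subgraph of bounded treewidth; the statements $P(k)$ compare $(k+1)$-connectivity only with $k$-edge-connectivity.
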